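# Beating speed 2 in online deadline scheduling on many machines

## 1. Earliest deadline first on one machine, then on a few

We schedule jobs on $m$ identical parallel machines. Job $j$ has a release date $r_j\ge 0$, a processing time $p_j>0$ and a deadline $d_j$. A job may be interrupted and moved between machines at no cost, but it is never processed on two machines at the same moment.

**Definition (feasible instance).** An instance is feasible if there is a schedule on $m$ machines of speed $1$ in which every job $j$ receives $p_j$ units of processing within $[r_j,d_j)$.

For example, take $m=2$ and three jobs with $r=0$, $p=2$, $d=3$. This is feasible: job 1 runs on machine 1 in $[0,2)$, job 2 on machine 2 in $[0,1)$ and on machine 1 in $[2,3)$, and job 3 on machine 2 in $[1,3)$. This is an instance of McNaughton's wrap-around rule. Suppose times $q_j\le \ell$ are to be spent on jobs in an interval of length $\ell$, with $\sum_j q_j\le m\ell$. Lay the pieces end to end on a line of length $m\ell$ and cut the line into $m$ parts of length $\ell$, one per machine. A piece cut in two occupies the end of one machine's interval and the beginning of the next one's. As the piece has length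 at most $\ell$, these two parts do not overlap in time.

**Definition (speed-$s$ algorithm).** An online algorithm learns of job $j$ only at time $r_j$; it knows $m$ and its own speed. It is a speed-$s$ algorithm on $m$ machines if, on every feasible instance, it meets all deadlines when run on $m$ machines of speed $s$.

Let $\prec$ be the order of jobs by deadline, ties broken by arrival index. Earliest deadline first (EDF) processes, at each moment, the first $m$ released unfinished jobs in $\prec$ (all of them, if there are fewer). A *prefix* is a set $P_k=\{k':k'\preceq k\}$; all its deadlines are at most $d_k$. Jobs outside $P_k$ never delay jobs of $P_k$ under EDF.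

On one machine, speed $1$ suffices. Fix a feasible instance, a feasible unit-speed schedule OPT and a prefix $P=P_k$, and let $W_A(t)$, $W_O(t)$ be the work done on $P$ by time $t$ by EDF and by OPT. Given $t$, let $\sigma\le t$ be the last time at which EDF has completed every job of $P$ released before $\sigma$. (Time $0$ qualifies. A limit of qualifying times $\tau_n\uparrow\tau$ qualifies too, since a job released before $\tau$ is released before some $\tau_n$.) At $\sigma$, EDF has done all the work on $P$ that anybody could have done, so $W_A(\sigma)\ge W_O(\sigma)$. At every time in $(\sigma,t]$ some released job of $P$ is unfinished, so EDF works on $P$ at rate $1$, at least as fast as OPT. Hence $W_A(t)\ge W_O(t)$. At $t=d_k$ OPT has completed $P_k$, hence so has EDF.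

With several machines the last part fails: EDF may have unfinished jobs of $P$ and still leave machines without work on $P$, because there are fewer jobs than machines. Extra speed pays for this.

**Lemma 1 (Phillips, Stein, Torng, Wein).** For every $m\ge1$, EDF is a speed-$(2-1/m)$ algorithm on $m$ machines.

*Proof.* Let $s=2-1/m$, and let OPT, $P=P_k$, $W_A$, $W_O$ be as above. At each time EDF either runs jobs of $P$ on all $m$ machines, or processes every released unfinished job of $P$. We claim $W_A(t)\ge W_O(t)$ for all $t$.

Suppose not. Consider all pairs $(t,j)$ with $W_A(t)<W_O(t)$, $j\in P$, and EDF having done less work on $j$ by time $t$ than OPT. Such pairs exist, and there are finitely many values $r_j$, so choose a pair with $r_j$ minimal. OPT has worked on $j$ by time $t$, so $r_j<t$. Moreover $W_A(r_j)\ge W_O(r_j)$: otherwise some job $j'$ of $P$ has received less from EDF than from OPT by time $r_j$; it was released before $r_j$, and the pair $(r_j,j')$ contradicts minimality.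

In $[r_j,t]$ let $x$ be the length of time during which all $m$ machines run jobs of $P$, and $y$ the length of the rest. EDF's work on $j$ by time $t$ is less than OPT's, hence less than $p_j$, so $j$ is unfinished throughout and EDF does at least $sy$ work on it. OPT does at most $x+y$. Thus $sy<x+y$, that is, $x>(1-\tfrac1m)y$. EDF's work on $P$ in $[r_j,t]$ is at least $smx+sy$ (in the rest time at least $j$ is processed), and OPT's is at most $m(x+y)$. The difference is at least
$$(2m-1)x+\Bigl(2-\frac1m\Bigr)y-m(x+y)=(m-1)\Bigl(x-\Bigl(1-\frac1m\Bigr)y\Bigr)\ge 0 .$$
With $W_A(r_j)\ge W_O(r_j)$ this gives $W_A(t)\ge W_O(t)$, a contradiction. At $t=d_k$ OPT has completed $P_k$, so EDF has too. $\square$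

## 2. Speed 2 in the limit of many machines

For an algorithm $A$ defined for every $m$, let $s_A(m)$ be the infimum of all $s$ such that $A$ is a speed-$s$ algorithm on $m$ machines. The *asymptotical speed requirement* of $A$ is $\limsup_{m\to\infty}s_A(m)$. Lemma 1 says $s_{\mathrm{EDF}}(m)\le 2-1/m$: below $2$ for each fixed $m$, but the margin $1/m$ disappears as $m$ grows.

This is not a weakness of the proof. For $m\ge2$ release at time $0$, in this order, $m$ jobs with $p=\frac{m-1}m$, $d=1$, and one long job with $p=1$, $d=1$. The instance is feasible: one machine runs the long job, and McNaughton's rule places the others, of total work $m-1$, on the remaining $m-1$ machines in $[0,1)$. At speed $s$, EDF first runs the $m$ shorter jobs, until time $\frac{m-1}{ms}$, and then the long job alone, until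
$$\frac{m-1}{ms}+\frac1s=\frac{2-1/m}{s}.$$
So EDF misses a deadline whenever $s<2-1/m$. For $m=2$: two jobs of size $\frac12$ and one of size $1$ are finished at $\frac{3}{2s}$. Hence $s_{\mathrm{EDF}}(m)=2-1/m$ for $m\ge2$, and the asymptotical speed requirement of EDF is exactly $2$.

The paper "Handling Critical Tasks Online" asks whether some online algorithm has asymptotical speed requirement smaller than $2$. A result of Lam and To (1999) tells us what to expect of one class of algorithms. Call an algorithm deadline-ordered if it uses only the relative order of the deadlines, not their values. For every $s<e/(e-1)$ and every sufficiently large $m$, no deadline-ordered algorithm is a speed-$s$ algorithm on $m$ machines; in particular each has asymptotical speed requirement at least $e/(e-1)$. The algorithm below uses actual deadline values, so it is not deadline-ordered and this bound does not concern it.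

**Theorem 2.** Let $\delta=10^{-4}$. There is a deterministic online algorithm $A$ with $\limsup_{m\to\infty}s_A(m)\le 2-\delta<2$.

**Theorem 3.**
(a) The algorithm can be chosen so that, in addition, $s_A(m)\le 2-9\cdot10^{-5}$ for every $m\ge1$.
(b) For every even $m$, every deterministic online algorithm has $s_A(m)\ge 10/9$.

So the answer is yes. No optimality of the constant $10^{-4}$ is claimed. Instances are finite. If instead only finitely many jobs are released in each bounded time interval, the results carry over, because whether $k$ meets its deadline depends only on jobs released before $d_k$.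

## 3. Anatomy of an EDF failure at speed $2-\delta$

Let us rerun the proof of Lemma 1 at speed $s=2-\delta$, with any $0<\delta<1$, and see what it gives when EDF does fall behind. Choose $(t,j)$ as there, so $W_A(r_j)\ge W_O(r_j)$ and $W_A(t)<W_O(t)$. Let $x,y$ be the lengths of the full and the remaining ("sparse") time in $[r_j,t]$, let $N$ be the integral over the sparse time of the number of unfinished jobs of $P$, and let $H$ be EDF's work on $j$ in the full time.

Comparing work on $j$ gives $sy+H<x+y$, so $H<x-(1-\delta)y$. Comparing work on $P$ gives $smx+sN<m(x+y)$, that is, $(1-\delta)mx+sN<my$. Using $x>(1-\delta)y$ in the second inequality, and $x<y/(1-\delta)$ (from the second) in the first, we obtain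
$$(1-\delta)y<x<\frac{y}{1-\delta},\qquad sN<2\delta m\,y,\qquad H<\frac{2\delta-\delta^2}{1-\delta}\,y. \tag{1}$$

So a failure has a very special shape. About half of the time is full and half is sparse. In the sparse half there are on average fewer than $2\delta m/s\approx\delta m$ unfinished jobs. And the lagging job $j$ waits during almost all of the full time. If any of this is broken by more than an $O(\delta)$ fraction, EDF does not fall behind.

This suggests a remedy. Only a few long, nearly tight jobs suffer. Reserve a $\delta$-fraction of the machines and use it to give waiting jobs a small rate $h$ each; if $h$ is a large multiple of $\delta$, help during a small fraction of the full time already contradicts the bound on $H$ in (1). The reserve pays for about $\delta m/h$ jobs, which is a large number compared with the $\delta m$ in (1) when $h$ is small. The danger is that other waiting jobs with earlier deadlines take all the help.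

This danger is real if we help the first $K$ waiting jobs without further conditions. Suppose the algorithm of speed $s=2-\delta$ runs the first $M$ unfinished jobs at rate $s$ and helps the next $K$, with total rate at most $sm$, for fixed $M,K$. Take $n$ small jobs with $p=\frac{m-1}n$, $d=1$, and after them in the order one long job with $p=d=1$, all released at time $0$. This is feasible as before. The long job gets rate $0$ while at least $M+K$ small jobs are unfinished. By the time $T$ when fewer than $M+K$ are left, work at least $(m-1)\bigl(1-\frac{M+K}{n}\bigr)$ has been done, so $T\ge\frac{m-1}{sm}\bigl(1-\frac{M+K}n\bigr)$, and the long job needs at least $1/s$ more time. As $n\to\infty$ the lower bound for its completion time tends to $\frac{2-1/m}{2-\delta}$, which exceeds $1$ once $m>1/\delta$. So the long job is late for large $n$.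

The small jobs, however, have no right to help: their remaining work is tiny compared with the time left. We help only jobs whose remaining work is a large fraction of the time to their deadline. If such jobs crowd out $j$ for most of the full time, they are themselves long, most of them get little processing, and they will still be around in the sparse times. Then there are more than $O(\delta m)$ unfinished jobs in the sparse times, against (1). Turning this into a proof is the task of Sections 5 to 8.

## 4. A reserve for needy jobs

It is convenient to work with rates first.

**Definition (fluid algorithm).** A fluid algorithm of speed $s$ assigns at each time $t$ rates $f_j(t)\in[0,s]$ to the released unfinished jobs, with $\sum_j f_j(t)\le sm$.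

For instance, three jobs may receive rate $\frac23$ each on two machines of speed $1$. Section 9 turns fluid algorithms into genuine schedules.

**Constants.** Let $\delta=10^{-4}$, $s=2-\delta$, $m\ge10^4$ (so $\delta m\ge1$), and
$$b=\lfloor\delta m\rfloor,\quad M=m-b,\quad K=\lceil32\delta m\rceil,\quad h=\frac3{200}=150\,\delta,\quad\rho=\frac34 .$$
Since $\delta m\ge1$, we have $b\ge\delta m/2$ and $K\le32\delta m+1\le33\delta m$. Hence
$$Kh\le0.495\,\delta m\le sb,\qquad sM\ge(2-\delta)(1-\delta)m\ge(2-3\delta)m. \tag{2}$$
Thus $h\gg\delta$ and $K\gg\delta m$, while $Kh$ fits into the reserve of $b$ machines.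

Let $w_j(t)$ be the remaining work of $j$ in the algorithm, with $w_j(t)=p_j$ for $t\le r_j$. Job $j$ is released and unfinished at $t$ if $r_j\le t$ and $w_j(t)>0$.

**Algorithm F.** At each time $t$:

* The first $M$ (in $\prec$) released unfinished jobs (all, if there are fewer) are *EDF-processed*: rate $s$ each. The other released unfinished jobs are *waiting*.
* A waiting job $j$ is *needy* if $w_j(t)\ge\rho(d_j-t)$. The first $K$ (in $\prec$) needy waiting jobs (all, if fewer) are *helped*: rate $h$ each. All other waiting jobs get rate $0$.

By (2) the total rate is at most $sM+Kh\le sm$. Every waiting job comes after all EDF-processed jobs in $\prec$, and if some job waits, exactly $M$ jobs are EDF-processed.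

F is well defined. Between two releases the rank of a job among the unfinished jobs only decreases, so it changes from waiting to EDF-processed at most once and never back. While it waits, $w_j(t)-\rho(d_j-t)$ grows at rate at least $\rho-h>0$, so it turns needy at most once and then stays needy as long as it waits. Hence the rates are piecewise constant with finitely many breakpoints on bounded intervals. All sets of times defined through F below are finite unions of intervals (with or without endpoints), and $|\cdot|$ denotes their length.

Let us test F on the $n$ small jobs and the long job of Section 3, with $n\ge3m$. A small job has $w\le\frac{m-1}n<\frac13$, and for $t\le0.55$ we have $\rho(1-t)\ge0.3375$, so no small job is needy before time $0.55$. The long job is needy from the start as long as it waits, so until then it is helped whenever it waits. While at least $M$ small jobs are unfinished, F works on them at rate at least $sM$; so from some time $T\le\frac{m-1}{sM}\le\frac1{s(1-\delta)}<0.501$ on, the long job is EDF-processed. It finishes at $T+\frac{1-hT}{s}=T(1-\frac hs)+\frac1s<0.501\cdot0.9925+0.5001<1$. The remaining small jobs are all EDF-processed from $T$ on and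 finish before $0.501+\frac1{3s}<1$. All deadlines are met.

**Proposition 4.** For $m\ge10^4$, F (with speed $s=2-\delta$) meets all deadlines on every feasible instance.

Sections 5 to 8 prove Proposition 4 by contradiction.

## 5. The first violation of a lag bound

Fix a feasible instance and a feasible unit-speed schedule OPT with remaining works $v_j(t)$ ($v_j=p_j$ before release). For a job $k$ define the lag
$$L_k(t)=\sum_{k'\in P_k}\bigl(w_{k'}(t)-v_{k'}(t)\bigr),$$
a continuous function with $L_k(0)=0$. It increases by OPT's work on $P_k$ and decreases by F's work on $P_k$. OPT finishes $P_k$ by $d_k$, so $\sum_{k'\in P_k}v_{k'}(t)\le m(d_k-t)$ for $t\le d_k$, and hence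
$$L_k(t)\ge-m(d_k-t)\qquad(t\le d_k). \tag{3}$$

**Step 1. Stopping at the right moment.** The purpose of this step is to choose the time at which we look for a badly treated job. In Lemma 1 the criterion was "lag positive". For F this is not useful: the lagging job found in this way might have a far deadline, and then it is not needy and F owes it nothing. We therefore tolerate a lag proportional to the remaining time.

Call $(t,k)$ with $t\le d_k$ a *violation* if $L_k(t)>\delta m(d_k-t)$. Suppose some job misses its deadline, $w_k(d_k)>0$. All $v_{k'}(d_k)$ with $k'\in P_k$ vanish, so $L_k(d_k)>0$ and $(d_k,k)$ is a violation. Let $t_0\ge0$ be the infimum of the times of violations. Then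
$$L_k(\sigma)\le\delta m(d_k-\sigma)\qquad\text{for all }\sigma\le t_0\text{ and all }k\text{ with }d_k\ge\sigma . \tag{4}$$
For $\sigma<t_0$ this is the definition of $t_0$. For $\sigma=t_0=0$ it holds since $L_k(0)=0$. For $\sigma=t_0>0$, a violation at $t_0$ would by continuity also occur slightly earlier.

A consequence of (4): if $d_k\le t_0$, then $L_k(d_k)\le0$. As $v_{k'}(d_k)=0$ for all $k'\in P_k$, F has completed all of $P_k$ by time $d_k$, and $L_k(d_k)=0$. In particular, a job that is released and unfinished in F at a time $\tau\le t_0$ has deadline greater than $\tau$.

By (4) there is no violation at $t_0$ itself. As there are finitely many jobs, some job $i$ is violated at times $t_n\downarrow t_0$ with $t_0<t_n\le d_i$. So $u:=d_i-t_0>0$. Continuity gives $L_i(t_0)\ge\delta mu$, and (4) gives equality: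
$$L_i(t_0)=\delta m u,\qquad u=d_i-t_0>0. \tag{5}$$
Since $L_i(t_0)>0=L_i(0)$, we have $t_0>0$. Write $P=P_i$, $d=d_i$, $L=L_i$.

**Step 2. Full and sparse times.** This step establishes for F the analogue of the comparison of work on $P$ in Section 3. Let $n(\tau)$ be the number of released unfinished jobs of $P$ in F at time $\tau$. Call $\tau$ an *x-time* if $n(\tau)>M$ and a *y-time* if $n(\tau)\le M$. As $P$ is a prefix, its unfinished jobs come first in $\prec$. So in x-times F works on $P$ at rate at least $sM$, and in y-times every released unfinished job of $P$ gets rate exactly $s$.

For $\sigma\le t_0$ let $X_\sigma,Y_\sigma$ be the lengths of x-time and y-time in $[\sigma,t_0]$, and $N_\sigma$ the integral of $n$ over the y-times in $[\sigma,t_0]$. By (4) at $\sigma$ we have $L(\sigma)\le\delta m(d-\sigma)=\delta m(u+X_\sigma+Y_\sigma)$. On $[\sigma,t_0]$ OPT does at most $m(X_\sigma+Y_\sigma)$ work on $P$, and F at least $sMX_\sigma+sN_\sigma$. With (5),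
$$\delta mu=L(t_0)\le\delta m(u+X_\sigma+Y_\sigma)+m(X_\sigma+Y_\sigma)-sMX_\sigma-sN_\sigma .$$
The terms $\delta mu$ cancel. Using $sM\ge(2-3\delta)m$,
$$(1+\delta)Y_\sigma\ge(1-4\delta)X_\sigma+\frac{sN_\sigma}{m},\qquad\text{in particular}\quad X_\sigma\le1.01\,Y_\sigma . \tag{6}$$

**Step 3. The lagging jobs.** This step is the analogue of the comparison of work on $j$, and yields the counterpart of (1). Let
$$\Lambda=\{k\in P:\ a_k:=w_k(t_0)-v_k(t_0)>0\}.$$
Let $k\in\Lambda$. Then $r_k<t_0$, since otherwise $w_k(t_0)=v_k(t_0)=p_k$; and $k$ is unfinished at $t_0$. Write $X_k=X_{r_k}$, $Y_k=Y_{r_k}$, $N_k=N_{r_k}$, and let $H_k$ be F's work on $k$ during x-times of $[r_k,t_0]$. F's work on $k$ in $[r_k,t_0]$ is $sY_k+H_k$, and OPT's is at most $X_k+Y_k$. Since $a_k$ is OPT's work minus F's work,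
$$a_k+H_k\le X_k-(1-\delta)Y_k . \tag{7}$$
As $a_k>0$, this gives $X_k>0$, and then $Y_k>0$ by (6). Now use (6) at $\sigma=r_k$ to bound $Y_k$ below in (7), together with
$$\frac{1-\delta}{1+\delta}\ge1-2\delta,\qquad(1-2\delta)(1-4\delta)\ge1-6\delta,\qquad(1-2\delta)s\ge1.9 .$$
We get $(1-\delta)Y_k\ge(1-2\delta)\bigl[(1-4\delta)X_k+sN_k/m\bigr]\ge(1-6\delta)X_k+1.9N_k/m$, so
$$a_k+H_k+1.9\,\frac{N_k}{m}\le6\delta X_k\qquad(k\in\Lambda). \tag{8}$$
All three terms on the left are nonnegative, and each will be used. The contradiction at the end will come from the term $N_k$.

## 6. One lagging job that waits almost all of the full time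

**Step 4. Choice of $j$.** We look for a lagging job whose own lag is comparable to $u$; this forces $u$ to be tiny compared with the time scale of the job. By (5), $\sum_{k\in\Lambda}a_k\ge L(t_0)=\delta mu>0$, so $\Lambda\neq\emptyset$. Let $k^*$ be a job of $\Lambda$ with latest release. All jobs of $\Lambda$ are released and unfinished throughout $[r_{k^*},t_0]$, so $n\ge|\Lambda|$ there and $N_{k^*}\ge|\Lambda|\,Y_{k^*}$. By (8) and (6),
$$1.9\,|\Lambda|\,\frac{Y_{k^*}}m\le6\delta X_{k^*}\le6.06\,\delta Y_{k^*}.$$
Since $Y_{k^*}>0$, we get $|\Lambda|\le4\delta m$. Hence some $j\in\Lambda$ has $a_j\ge\delta mu/(4\delta m)=u/4$. Fix this $j$ and put $X:=X_j>0$. By (8), $u/4\le6\delta X$, so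
$$u\le24\,\delta X. \tag{9}$$
From now on all times lie in $[r_j,t_0]$; job $j$ is released and unfinished throughout.

**Step 5. How $j$ spends its x-time.** We show that during at least $95\%$ of the x-time, $j$ waits, is needy, and is not helped. If $j$ waits, then $M$ unfinished jobs precede it, all in $P$; with $j$ itself, $n>M$, so the time is an x-time. The x-times at which $j$ is not in the described state are of three kinds.

* EDF-processed x-time has length at most $H_j/s\le4\delta X$, by (8).
* Helped x-time has length at most $H_j/h\le\frac{6\delta X}{150\delta}=0.04X$, by (8).
* Call a time $\tau$ late if $Y_\tau<2u$. As $Y_\tau$ is nonincreasing in $\tau$, late times form a final interval of $[r_j,t_0]$, and each late $\tau$ has $X_\tau\le1.01\cdot2u$ by (6). So late x-time has length at most $2.02u\le49\delta X$, by (9).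

It remains to see that if $j$ waits at $\tau$ and $\tau$ is not late, then $j$ is needy. Job $j$ gets rate $s$ in all y-times of $[\tau,t_0]$ and is unfinished at $t_0$, so $w_j(\tau)\ge sY_\tau$. Since $d_j\le d$, and $u\le0.5\,Y_\tau$, and $X_\tau\le1.01Y_\tau$,
$$\rho(d_j-\tau)\le\frac34(u+X_\tau+Y_\tau)\le\frac34(0.5+2.01)Y_\tau<1.9\,Y_\tau\le sY_\tau\le w_j(\tau).$$

Let $Z$ be the set of x-times in $[r_j,t_0]$ at which $j$ is waiting and needy but not helped, and $U=[r_j,t_0]\setminus Z$. All y-times lie in $U$, and an x-time in $U$ is of one of the three kinds. Hence
$$|U\cap\{\text{x-times}\}|\le(0.04+53\delta)X\le0.05X,\qquad|Z|\ge0.95X. \tag{10}$$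
For $\tau\in Z$ let $Q(\tau)$ be the set of needy waiting jobs preceding $j$. As $j$ is needy, waiting and not helped, the help rule gives $|Q(\tau)|\ge K$.

## 7. Jobs that hog the reserve survive

We now know that at each $\tau\in Z$ at least $K$ needy jobs stand in front of $j$. They may be different jobs at different times. The next lemma says that over an interval consisting mostly of $Z$, enough of them are still unfinished at the end. Put $\kappa=\frac15$.

**Lemma 5.** Let $r_j\le\alpha<\beta\le t_0$, $\ell=\beta-\alpha$, and $|U\cap(\alpha,\beta)|\le\kappa\ell$. Then $n(\beta)\ge K$.

*Proof.* Let $Z_I=Z\cap(\alpha,\beta)$, so $|Z_I|\ge0.8\,\ell>0$.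

**Choosing the survivors.** We need $K$ specific jobs, each with a far enough deadline. For $\tau\in Z_I$ and $1\le r\le K$ let $D_r(\tau)$ be the $r$-th largest (in $\prec$) element of $Q(\tau)$. Let $k_r$ be the $\prec$-maximum of $D_r(\tau)$ over $\tau\in Z_I$; there are finitely many jobs, so it is attained at some $\tau_r\in Z_I$. For $1\le r<K$,
$$k_{r+1}=D_{r+1}(\tau_{r+1})\prec D_r(\tau_{r+1})\preceq k_r ,$$
so $k_1,\dots,k_K$ are distinct.

**All work goes in front of them.** We claim that at every $\tau\in Z_I$, all $M$ EDF-processed jobs are $\prec k_r$; in particular they lie in $P_{k_r}$, and $k_r$ is not EDF-processed at $\tau$. (Exactly $M$ jobs are EDF-processed because $j$ waits.) Suppose some EDF-processed job $e$ at $\tau$ satisfies $e\succeq k_r$. All waiting jobs come after $e$, so every element of $Q(\tau)$ is $\succ k_r$. As $|Q(\tau)|\ge K\ge r$, the job $D_r(\tau)$ exists and $D_r(\tau)\succ k_r$, contradicting the choice of $k_r$ as a maximum.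

Fix $r$ and write $k=k_r$, $D=d_k$. By the claim, F works on $P_k$ at rate at least $sM$ throughout $Z_I$. Since $k$ is released and unfinished at $\tau_r\le t_0$, the consequence of (4) gives $D>\tau_r>\alpha$.

**The deadline $D$ is not before $\beta$.** Suppose $D<\beta$. Then $D<t_0$, so by the consequence of (4) all of $P_k$ is finished by time $D$ and $L_k(D)=0$. By the claim, at each time of $Z_I$ some job of $P_k$ is unfinished, so $Z_I\subset(\alpha,D)$. Now (4) at $\alpha$ together with the work rates gives
$$L_k(D)\le\delta m(D-\alpha)+m(D-\alpha)-sM|Z_I|\le m\ell\,\bigl[(1+\delta)-0.8(2-3\delta)\bigr]<0,$$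
a contradiction.

**The deadline $D$ is far beyond $\beta$.** So $D\ge\beta$. In $Z_I$ F works almost twice as fast as OPT on $P_k$; since the lag cannot fall below the bound (3), there must be much time left until $D$. Precisely, by (3) at $\beta$, (4) at $\alpha$ and the claim,
$$-m(D-\beta)\le L_k(\beta)\le\delta m(D-\beta)+\delta m\ell+m\ell-0.8\,sM\ell .$$
With $sM\ge(2-3\delta)m$ this becomes
$$(1+\delta)(D-\beta)\ge\bigl[0.8(2-3\delta)-1-\delta\bigr]\ell=(0.6-3.4\,\delta)\,\ell ,$$
and therefore $D-\beta\ge0.59\,\ell$.

**So $k$ is too long to be finished by $\beta$.** This is where neediness is used. Job $k$ is needy at $\tau_r$, so $w_k(\tau_r)\ge\rho(D-\tau_r)\ge\rho(D-\beta)$. During $(\tau_r,\beta)$ it has rate at most $h$ at times of $Z$, as it is not EDF-processed there, and at most $s$ at times of $U$, which have total length at most $\kappa\ell$. Hence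
$$w_k(\beta)\ge0.75\cdot0.59\,\ell-h\ell-s\kappa\ell\ge(0.4425-0.015-0.4)\,\ell>0 .$$

Thus $k_1,\dots,k_K$ are $K$ distinct jobs, released and unfinished at $\beta$. They precede $j\in P$, hence lie in $P$, and $n(\beta)\ge K$. $\square$

## 8. Counting sparse times with many survivors

Lemma 5 speaks about the right end $\beta$ of an interval. To contradict (8) we need many y-times $\beta$ to which it applies.

**Step 6. Times without a good interval are record lows.** The aim is to describe the times $\tau$ to which Lemma 5 does not apply. On $[r_j,t_0]$ let
$$G(\tau)=\kappa(\tau-r_j)-|U\cap[r_j,\tau]| .$$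
This function is continuous and piecewise linear with finitely many pieces, with slope $\kappa$ on $Z$ and $-(1-\kappa)$ on $U$. Let $E$ be the set of $\tau\in(r_j,t_0]$ with $G(\tau)<G(\alpha)$ for all $\alpha\in[r_j,\tau)$. If $\tau>r_j$ and $\tau\notin E$, then some $\alpha\in[r_j,\tau)$ has $G(\alpha)\le G(\tau)$, which means $|U\cap(\alpha,\tau)|\le\kappa(\tau-\alpha)$. Lemma 5 with $\beta=\tau$ gives $n(\tau)\ge K$.

**Step 7. Measuring $E$.** We show that $E$ leaves a definite part of $U$ uncovered. In the interior of a piece contained in $Z$, $G$ is increasing, so $E$ contains no point there. In a piece contained in $U$, $G$ is decreasing; if one of its points is in $E$, so are the later points of the piece. So up to finitely many points $E\subset U$, and $E$ is a finite union of intervals. The running minimum $R(\tau)=\min_{[r_j,\tau]}G$ is continuous and nonincreasing, with $R(r_j)=0$ and $R(t_0)=\min G$. On $E$ it equals $G$, so it has slope $-(1-\kappa)$ in the interior of the intervals of $E$. Its total drop is at least its drop on $E$: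
$$(1-\kappa)|E|\le-\min G .$$

Next, the minimum is at the right end. For $\sigma\in[r_j,t_0]$, all y-times lie in $U$, so by (6)
$$G(t_0)-G(\sigma)=\kappa(X_\sigma+Y_\sigma)-|U\cap[\sigma,t_0]|\le\kappa(X_\sigma+Y_\sigma)-Y_\sigma\le(0.2\cdot2.01-1)\,Y_\sigma\le0 .$$
So $\min G=G(t_0)=\kappa(|Z|+|U|)-|U|$, and, with (10),
$$|U\setminus E|\ge|U|-\frac{(1-\kappa)|U|-\kappa|Z|}{1-\kappa}=\frac{\kappa}{1-\kappa}|Z|\ge\kappa|Z|\ge0.19X .$$

**Step 8. The contradiction.** We combine everything with (8) for $k=j$. By (10), at most $0.05X$ of $U$ is x-time. So there are y-times in $[r_j,t_0]$ outside $E$ of total length at least $0.14X$, and by Step 6 they have $n\ge K$ (the single time $r_j$ does not matter). Hence $N_j\ge0.14\,KX$ and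
$$1.9\,\frac{N_j}m\ge1.9\cdot0.14\cdot32\,\delta X=0.266\cdot32\,\delta X>8.5\,\delta X>6\,\delta X ,$$
which contradicts (8) for $k=j$. So no deadline is missed, and Proposition 4 is proved. $\blacksquare$

## 9. From rates to schedules

F splits machines fluidly. The next lemma replaces it by a genuine algorithm with an arbitrarily small loss of speed. The difficulty is that a release may come at any moment and interrupt a slice of the schedule; the remedy is to make slices so short that all interruptions together cost a job at most an $\varepsilon$-fraction of its work.

**Lemma 6.** Let F be a fluid online algorithm of speed $s$ on $m$ machines, with piecewise constant rates, meeting all deadlines on feasible instances. For every $\varepsilon\in(0,1)$ there is a genuine online speed-$(1+\varepsilon)s$ algorithm on $m$ machines.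

*Proof.* Put $s'=(1+\varepsilon)s$. Simulate F; its state depends only on the released jobs, not on the genuine schedule. Let $f_j$ be its rates and $g_j=(1+\varepsilon)f_j$, so $g_j\le s'$ and $\sum_jg_j\le s'm$.

**The slices.** Let phase $k$ be the time from the $k$-th distinct release time to the next one (the last phase has no end). Let $\pi_k$ be the smallest processing time released so far and $\lambda_k=\varepsilon2^{-k}\pi_k/s'$. Cut phase $k$, from its beginning, into slices of length at most $\lambda_k$, cutting also at every deadline of a released job. At the start of a slice $[x,y)$ compute $G_j=\int_x^yg_j$ under the assumption of no further release; this is determined by known data. Then $G_j\le s'(y-x)$ and $\sum_jG_j\le ms'(y-x)$. In terms of time on speed-$s'$ machines, the pieces have length $G_j/s'\le y-x$ and total length at most $m(y-x)$, so McNaughton's rule schedules the amounts $G_j$ within $[x,y)$ on $m$ machines, never running a job on two machines at once. If a release occurs inside the slice, abort the slice and start the next phase. Once a job has received $p_j$ units, leave its time idle.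

**Every deadline is met.** Consider a feasible instance and a job $j$, released at the start of phase $k_j$. A slice that is not aborted delivers exactly the amount $\int g_j$ over the slice. An aborted slice of phase $k$ loses, relative to $g_j$, at most the integral of $g_j$ over its elapsed part, which is at most $s'\lambda_k$; and there is at most one aborted slice per phase. Deadlines of released jobs are slice boundaries, so work of completed slices before $d_j$ is delivered before $d_j$. F completes $j$ by $d_j$, so $\int_{r_j}^{d_j}g_j=(1+\varepsilon)p_j$. Without the stopping rule, $j$ would therefore receive by $d_j$ at least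
$$(1+\varepsilon)p_j-\sum_{k\ge k_j}s'\lambda_k=(1+\varepsilon)p_j-\varepsilon\sum_{k\ge k_j}2^{-k}\pi_k\ge(1+\varepsilon)p_j-\varepsilon p_j\sum_{k\ge1}2^{-k}\ge p_j ,$$
because $\pi_k\le p_j$ for $k\ge k_j$. With the stopping rule it receives exactly $p_j$ by $d_j$. $\square$

## 10. The algorithm for all $m$

**Proof of Theorem 2 and Theorem 3(a).** We combine F for large $m$ with EDF for small $m$. For $m\ge10^4$ let $A$ be the algorithm of Lemma 6 applied to F with $\varepsilon_m=10^{-2}/m\le10^{-6}$, run at speed $(1+\varepsilon_m)(2-\delta)$; for any other machine speed let $A$ behave arbitrarily, for instance as EDF. For $m<10^4$ let $A$ be EDF. This algorithm is deterministic.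

For $m\ge10^4$, Proposition 4 and Lemma 6 give
$$s_A(m)\le\Bigl(1+\frac{10^{-2}}m\Bigr)(2-10^{-4}) .$$
Letting $m\to\infty$, $\limsup_ms_A(m)\le2-10^{-4}<2$, which is Theorem 2. Also $s_A(m)\le2-10^{-4}+2\cdot10^{-6}<2-9\cdot10^{-5}$ for these $m$. For $m<10^4$, Lemma 1 gives $s_A(m)\le2-\frac1m\le2-\frac1{9999}<2-10^{-4}<2-9\cdot10^{-5}$. This is Theorem 3(a). $\blacksquare$

## 11. Speed $10/9$ is necessary for even $m$

**Proof of Theorem 3(b).** The adversary offers one set of jobs and two continuations, between which the algorithm cannot distinguish in time. Let $m$ be even and $A$ a deterministic speed-$s$ algorithm on $m$ machines. At time $0$ release $m$ jobs of type $\mathcal A$ with $p=1$, $d=2$, and $m/2$ jobs of type $\mathcal B$ with $p=2$, $d=4$.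

* Continuation (i): at time $1$ release $m$ jobs with $p=1$, $d=2$. This is feasible: run $\mathcal A$ in $[0,1]$, the new jobs in $[1,2]$, and $\mathcal B$ in $[2,4]$.
* Continuation (ii): at time $2$ release $m$ jobs with $p=2$, $d=4$. This is feasible: in $[0,2]$ run $\mathcal B$ on $m/2$ machines and $\mathcal A$ on the other $m/2$, two jobs after each other per machine; then run the new jobs in $[2,4]$.

Continuation (i) punishes neglect of $\mathcal A$, and (ii) punishes neglect of $\mathcal B$. The algorithm behaves identically in both until time $1$. Let $x$ be its work on $\mathcal A$ in $[0,1]$. In (i), the remaining work $m-x$ on $\mathcal A$ and the work $m$ of the new jobs must be done in $[1,2]$, so $(m-x)+m\le sm$ and $x\ge(2-s)m$. Hence the work on $\mathcal B$ in $[0,1]$ is at most $sm-x\le2(s-1)m$.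

In (ii), the work on $\mathcal B$ in $[1,2]$ is at most $sm/2$, since $\mathcal B$ has only $m/2$ jobs. In $[2,4]$ it is at most $2sm-2m$, since the new jobs need $2m$. The total work of $\mathcal B$ is $m$, so
$$m\le2(s-1)m+\frac s2\,m+2(s-1)m=\Bigl(\frac92\,s-4\Bigr)m ,$$
that is, $s\ge\frac{10}9$. As this holds for every $s$ for which $A$ is a speed-$s$ algorithm, $s_A(m)\ge10/9$. $\blacksquare$
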